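\title{Log-concavity of beta invariants along the Higgs factorization of a matroid quotient}

\begin{abstract}
A matroid quotient $M\twoheadrightarrow N$ factors canonically into elementary quotients through its Higgs lifts, and each step is the deletion--contraction pair of a matroid $\hat M_j$ with one more element. We prove that the beta invariants $\beta(\hat M_1),\beta(\hat M_2),\dots$ form a log-concave sequence without internal zeros. We rewrite these invariants as signed counts of chains, which make sense for any two matroids on the same ground set, and identify the counts with intersection numbers on the permutohedral variety that involve the Bergman classes of $M$ and of the dual $N^*$. A reduction to the antidiagonal turns these numbers into degrees of products of convex functions on a single Lefschetz fan, where the Hodge--Riemann relations give the inequalities. The constant in the inequality is optimal, and the statement fails for other factorizations into elementary quotients.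
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ and $N$ be matroids on a finite set $E$ with $n=|E|$ elements. We write $r_M$ for the rank function of $M$ and $\operatorname{rk}M=r_M(E)$. The matroid $N$ is a \emph{quotient} of $M$, written $M\twoheadrightarrow N$, if every flat of $N$ is a flat of $M$. Throughout,
\[
k=\operatorname{rk}M-\operatorname{rk}N,\qquad h(X)=r_M(X)-r_N(X)\quad (X\subseteq E).
\]
Quotients are exactly the pairs for which $h$ is monotone (Lemma~\ref{lem:monotone}). The model is a family of vectors $(w_e)_{e\in E}$ in a vector space $W$ together with its image in $W/W'$; then $h(X)=\dim\bigl(W'\cap\operatorname{span}(w_e:e\in X)\bigr)$.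

A quotient $A\twoheadrightarrow B$ is \emph{elementary} if $\operatorname{rk}A=\operatorname{rk}B+1$. It is then encoded by one matroid: there is a unique matroid $Q$ on $E\sqcup\{p\}$ with $Q\setminus p=A$ and $Q/p=B$ (Lemma~\ref{lem:elementary}). A quotient $M\twoheadrightarrow N$ can in general be factored into $k$ elementary ones in many ways, and one way is canonical. For $0\le i\le k$, the $i$-th \emph{Higgs lift} $L^i$ of $N$ toward $M$ is the matroid whose independent sets are the sets $I$ that are independent in $M$ and satisfy $r_N(I)\ge |I|-i$. Its rank function is $\min(r_M,r_N+i)$ (Lemma~\ref{lem:higgs}). This is the freest choice: if $M\twoheadrightarrow L\twoheadrightarrow N$ and $\operatorname{rk}L=\operatorname{rk}N+i$, monotonicity gives $r_L\le r_M$ and $r_L-r_N\le i$. With $M_j=L^{k-j}$ we obtain the \emph{Higgs factorization}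
\[
M=M_0\twoheadrightarrow M_1\twoheadrightarrow\cdots\twoheadrightarrow M_k=N
\]
and matroids $\hat M_1,\dots,\hat M_k$ on $E\sqcup\{p\}$ with $\hat M_j\setminus p=M_{j-1}$ and $\hat M_j/p=M_j$.

Crapo's \emph{beta invariant} of a matroid $Q$ on a set $S$ is
\[
\beta(Q)=(-1)^{\operatorname{rk}Q}\sum_{X\subseteq S}(-1)^{|X|}r_Q(X).
\]
It detects connectivity: by Crapo's theorem, if $|S|\ge2$ then $\beta(Q)>0$ exactly when $Q$ is connected. The report \cite{BIRS} is the source of the following question.

\begin{quote}
\emph{Is the sequence $\beta(\hat M_1),\dots,\beta(\hat M_k)$ log-concave for every quotient $M\twoheadrightarrow N$? That is, does $\beta(\hat M_j)^2\ge\beta(\hat M_{j-1})\,\beta(\hat M_{j+1})$ hold for $2\le j\le k-1$?}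
\end{quote}

The answer is yes. For $k=0$ the sequence is empty, so we assume $k\ge1$, which forces $E\ne\emptyset$.

\begin{theorem}\label{thm:A}
Let $M\twoheadrightarrow N$ be a quotient with $k\ge1$. Then
\[
\beta(\hat M_{k+1-i})=b_i:=(-1)^{\operatorname{rk}N+i}\sum_{X\subseteq E,\ h(X)\ge i}(-1)^{|X|}\qquad(1\le i\le k).
\]
The numbers $b_i$ are nonnegative, $b_i^2\ge b_{i-1}b_{i+1}$ for $2\le i\le k-1$, and $b_i\ge\min(b_g,b_j)$ for $g<i<j$. Hence $\beta(\hat M_1),\dots,\beta(\hat M_k)$ is log-concave and has no internal zeros.
\end{theorem}

The formula for $b_i$ is elementary, and two families computed from it show what the question measures.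

\begin{example}[Uniform matroids]\label{ex:uniform}
Let $M=U_{s+k,n}$ and $N=U_{s,n}$ with $s+k\le n$. The flats of $N$ are $E$ and the sets of size less than $s$, so $M\twoheadrightarrow N$. For $1\le i\le k$ we have $h(X)\ge i$ if and only if $|X|\ge s+i$, and Pascal's rule telescopes the sum:
\[
b_i=(-1)^{s+i}\sum_{m\ge s+i}(-1)^m\binom nm=\binom{n-1}{s+i-1}.
\]
The sequence is a segment of a row of Pascal's triangle.
\end{example}

\begin{example}[Characteristic polynomials]\label{ex:charpoly}
Multiply $q^k-q^{k-h(X)}=(q-1)\sum_{i=1}^{h(X)}q^{k-i}$ by $(-1)^{|X|}$ and sum over $X$. Since $\sum_X(-1)^{|X|}=0$, every quotient satisfies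
\[
\sum_{X\subseteq E}(-1)^{|X|}q^{\,k-h(X)}=(-1)^{\operatorname{rk}N}(q-1)\sum_{i=1}^k(-1)^{i-1}b_i\,q^{k-i}.
\]
The matroid $N=U_{0,n}$ is a quotient of every $M$, and then the left side is the characteristic polynomial $\chi_M(q)$. In this case Theorem~\ref{thm:A} says that the unsigned coefficients of $\chi_M(q)/(q-1)$ form a log-concave sequence.
\end{example}

These examples suggest a positive answer, but not for formal reasons: a different factorization of $U_{4,5}\twoheadrightarrow U_{1,5}$ gives the sequence $1,0,1$ (Proposition~\ref{prop:complements}). The proof has to use what is special about Higgs lifts, namely that all the numbers $b_i$ are read off the one function $h$. Once the $b_i$ are rewritten as sums over chains, the quotient hypothesis is no longer needed.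

\begin{theorem}\label{thm:B}
Let $M$ and $N$ be any matroids on $E$ with $k=\operatorname{rk}M-\operatorname{rk}N\ge1$. For $0\le c\le k-1$ let $P_c=\{X:\emptyset\ne X\subsetneq E,\ h(X)>c\}$, ordered by inclusion, and let
\[
\gamma_c=(-1)^{n-1-\operatorname{rk}N-c}\sum_{C\subseteq P_c\ \mathrm{chain}}(-1)^{|C|},
\]
the empty chain included. Then $\gamma_c\ge0$, $\gamma_c^2\ge\gamma_{c-1}\gamma_{c+1}$ for $1\le c\le k-2$, and $\gamma_c\ge\min(\gamma_{c'},\gamma_{c''})$ for $c'<c<c''$. If $M\twoheadrightarrow N$, then $\gamma_c=b_{c+1}$.
\end{theorem}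

\begin{proposition}\label{prop:complements}
\begin{enumerate}
\item[(i)] The constant $1$ in $b_i^2\ge b_{i-1}b_{i+1}$ is optimal: for all $k\ge3$, $2\le i\le k-1$ and $\kappa>1$ there is a quotient with rank difference $k$ and $b_i^2<\kappa\,b_{i-1}b_{i+1}$.
\item[(ii)] For every quotient, the indices $j$ with $\hat M_j$ connected form an interval.
\item[(iii)] Log-concavity fails for general factorizations into elementary quotients.
\end{enumerate}
\end{proposition}

The proof of Theorem~\ref{thm:B} has three parts. First, $\gamma_c$ is an intersection number on the permutohedral variety: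
\begin{equation}\label{eq:target}
\gamma_c=\deg\bigl(\alpha^{k-1-c}\,\bar\alpha^{\,c}\cdot\omega_M\cdot\iota^*\omega_{N^*}\bigr),
\end{equation}
where $\alpha,\bar\alpha$ are classes of convex piecewise linear functions, $\omega_M$ and $\omega_{N^*}$ are the Bergman classes of $M$ and of the dual of $N$, and $\iota$ is induced by $-1$ (Sections \ref{sec:bergman} and~\ref{sec:degree}). Second, degrees of products of convex functions on a Lefschetz fan are log-concave in this way (Section~\ref{sec:lefschetz}). A single Bergman class turns degrees on the permutohedral variety into degrees on a Bergman fan, which is Lefschetz \cite{AHK}, but \eqref{eq:target} contains a product of two such classes. The third part removes this obstacle: we pass to the product of the two Bergman fans and write the antidiagonal as a product of convex functions (Section~\ref{sec:antidiagonal}). The subdivision that this requires is harmless by \cite[Theorem~1.6]{ADH}. Section~\ref{sec:hexagon} carries out \eqref{eq:target} and the inequality by hand for $n=3$.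

\section{Beta invariants as signed counts}\label{sec:matroids}

We write $X+e$ for $X\cup\{e\}$. Recall that an integer-valued function $r$ on subsets is the rank function of a matroid if and only if $r(\emptyset)=0$, $r(X+e)-r(X)\in\{0,1\}$, and $r$ is submodular; for submodularity it suffices to check $r(X+e)+r(X+f)\ge r(X+e+f)+r(X)$ for $e,f\notin X$.

\begin{lemma}\label{lem:monotone}
$N$ is a quotient of $M$ if and only if $h(X)\le h(Y)$ whenever $X\subseteq Y$. In that case $0\le h\le k$.
\end{lemma}

\begin{proof}
Let $M\twoheadrightarrow N$. The closure $\operatorname{cl}_N(Z)$ is a flat of $N$, hence a flat of $M$ containing $Z$, hence contains $\operatorname{cl}_M(Z)$. So if adding $e$ to $Z$ does not raise $r_M$, it does not raise $r_N$. Both ranks rise by $0$ or $1$, so $h(Z+e)\ge h(Z)$. Conversely, let $h$ be monotone, $F$ a flat of $N$ and $e\notin F$. Then $r_M(F+e)-r_M(F)\ge r_N(F+e)-r_N(F)=1$, so $F$ is a flat of $M$. Finally $h(\emptyset)=0$ and $h(E)=k$.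
\end{proof}

\begin{lemma}\label{lem:elementary}
Let $A\twoheadrightarrow B$ be an elementary quotient on $E$. There is a unique matroid $Q$ on $E\sqcup\{p\}$ with $Q\setminus p=A$ and $Q/p=B$, and
\begin{equation}\label{eq:beta}
\beta(Q)=(-1)^{\operatorname{rk}A}\sum_{X\subseteq E}(-1)^{|X|}\bigl(r_A(X)-r_B(X)\bigr)=\beta(A)+\beta(B).
\end{equation}
\end{lemma}

\begin{proof}
If $p$ were a loop of $Q$, then $A=B$. So $p$ is not a loop, and necessarily $r_Q(X)=r_A(X)$ and $r_Q(X+p)=r_B(X)+1$ for $X\subseteq E$. Conversely, define $r_Q$ by these formulas and let $\delta=r_A-r_B$, a monotone function with values in $\{0,1\}$. Adding $p$ to $X$ raises $r_Q$ by $1-\delta(X)\in\{0,1\}$, and adding $e\in E$ raises it as it raises $r_A$ or $r_B$. The local submodular inequality is the one for $A$ if $p$ does not occur, the one for $B$ if $p\in X$, and reads $1-\delta(X)\ge1-\delta(X+e)$ if $f=p$. So $Q$ is a matroid, of rank $\operatorname{rk}B+1=\operatorname{rk}A$. Pairing $X$ with $X+p$ in the definition of $\beta(Q)$ gives the summand $(-1)^{|X|}\bigl(r_A(X)-r_B(X)-1\bigr)$, and the constant drops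 out because $E\neq\emptyset$. The second equality holds since $(-1)^{\operatorname{rk}B}=-(-1)^{\operatorname{rk}A}$.
\end{proof}

\begin{lemma}\label{lem:higgs}
Let $M\twoheadrightarrow N$ and $0\le i\le k$. Then $L^i$ is a matroid with rank function $\rho_i=\min(r_M,r_N+i)$. Moreover $L^0=N$, $L^k=M$, $\operatorname{rk}L^i=\operatorname{rk}N+i$, and for $i\ge1$ the difference $\rho_i(X)-\rho_{i-1}(X)$ is $1$ if $h(X)\ge i$ and $0$ otherwise, so that $L^i\twoheadrightarrow L^{i-1}$ is an elementary quotient.
\end{lemma}

\begin{proof}
We have $\rho_i(\emptyset)=0$, and a minimum of two functions with increments in $\{0,1\}$ has increments in $\{0,1\}$. For submodularity take $X,Y\subseteq E$. If the minimum is attained by the same function at $X$ and at $Y$, use the submodularity of that function. Otherwise we may assume $\rho_i(X)=r_M(X)$ and $\rho_i(Y)=r_N(Y)+i=r_M(Y)-h(Y)+i$. Then, using $h(Y)\le h(X\cup Y)$,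
\[
\rho_i(X)+\rho_i(Y)\ge r_M(X\cap Y)+r_M(X\cup Y)-h(X\cup Y)+i\ge\rho_i(X\cap Y)+\rho_i(X\cup Y).
\]
So $\rho_i$ is a rank function, and $\rho_i(I)=|I|$ exactly when $r_M(I)=|I|$ and $r_N(I)+i\ge|I|$; these are the independent sets of $L^i$. The remaining claims follow from $\rho_i=r_N+\min(h,i)$, from $0\le h\le k=h(E)$, and from Lemma~\ref{lem:monotone}.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $M\twoheadrightarrow N$ with $k\ge1$. Then $\beta(\hat M_{k+1-i})=b_i$ for $1\le i\le k$, and $\gamma_c=b_{c+1}$ for $0\le c\le k-1$.
\end{proposition}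

\begin{proof}
The matroid $\hat M_{k+1-i}$ has deletion $L^i$ and contraction $L^{i-1}$, so the first claim is \eqref{eq:beta} combined with Lemma~\ref{lem:higgs}.

For the second, let $U=\{X\subseteq E:h(X)>c\}$. Since $h(\emptyset)=0\le c<k=h(E)$, we have $U=P_c\cup\{E\}$, and $U$ is closed under taking supersets because $h$ is monotone. Sort the nonempty chains in $P_c$ by their least element $X$. The remaining elements form an arbitrary chain $C'$ of sets strictly between $X$ and $E$. By Philip Hall's theorem, $-\sum_{C'}(-1)^{|C'|}$ is the M\"obius number of the Boolean interval $[X,E]$, which is $(-1)^{n-|X|}$. The empty chain contributes $1=(-1)^{n-|E|}$. Hence $\sum_C(-1)^{|C|}=\sum_{X\in U}(-1)^{n-|X|}$, and multiplying by $(-1)^{n-1-\operatorname{rk}N-c}$ gives $b_{c+1}$.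
\end{proof}

The three properties asserted for $(b_i)$ are invariant under reversing the sequence, and $b_i\ge\min(b_g,b_j)$ excludes a zero between two positive terms. So Theorem~\ref{thm:A} follows from the inequalities in Theorem~\ref{thm:B}. The quotient hypothesis has now been used for the last time: from here on $M$ and $N$ are arbitrary matroids on $E$ with $k\ge1$. Without that hypothesis the chain sum and the sum over subsets can differ; see Example~\ref{ex:nonquotient}.

\section{Chow rings of fans and convex functions}\label{sec:fans}

\subsection*{Chow rings}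
Let $\Lambda$ be a lattice and $\Sigma$ a rational fan in $\Lambda_{\mathbb R}$, with support $|\Sigma|$. Let $v_\rho\in\Lambda$ be the primitive generator of a ray $\rho$. The fan is \emph{unimodular} if the generators of each cone are part of a basis of $\Lambda$; we write $\rho\in\tau$ if $\rho$ is a ray of the cone $\tau$. The \emph{Chow ring} of a unimodular fan is the graded ring
\[
A^*(\Sigma)=\mathbb R[x_\rho:\rho\text{ a ray of }\Sigma]\,/\,(I+J),
\]
where $I$ is generated by the products of distinct $x_\rho$ whose rays do not span a cone of $\Sigma$, and $J$ by the elements $\sum_\rho l(v_\rho)x_\rho$ with $l$ linear on $\Lambda_{\mathbb R}$. Put $x_\tau=\prod_{\rho\in\tau}x_\rho$. A \emph{piecewise linear function} on $\Sigma$ is a function $\varphi$ on $|\Sigma|$ that is linear on each cone. It is determined by the values $\varphi(v_\rho)$, which are arbitrary, and its class is $\sum_\rho\varphi(v_\rho)x_\rho\in A^1(\Sigma)$; we use one letter for a function and its class. The \emph{Courant function} $\varphi_\rho$ takes the value $1$ at $v_\rho$ and $0$ at the other generators, and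 has class $x_\rho$.

\begin{lemma}\label{lem:rewrite}
For every cone $\tau$ and $m\ge0$, the space $x_\tau A^m(\Sigma)$ is spanned by the $x_{\tau'}$ with $\tau'\supseteq\tau$ and $\dim\tau'=\dim\tau+m$. In particular $A^m(\Sigma)$ is spanned by the $x_{\tau'}$ with $\dim\tau'=m$.
\end{lemma}

\begin{proof}
By induction it suffices to treat $x_\rho x_\tau$. If $\rho\notin\tau$, this is $0$ or $x_{\tau'}$ for the cone $\tau'$ spanned by $\rho$ and $\tau$. If $\rho\in\tau$, choose a linear $l$ with $l(v_\rho)=1$ that vanishes on the other rays of $\tau$. Then $x_\rho=-\sum_{\rho'\notin\tau}l(v_{\rho'})x_{\rho'}$, and the first case applies.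
\end{proof}

For a subfan $\Sigma'\subseteq\Sigma$, setting $x_\rho=0$ for $\rho\notin\Sigma'$ defines a surjection $A^*(\Sigma)\to A^*(\Sigma')$, $\xi\mapsto\xi|_{\Sigma'}$. Comparing presentations shows that its kernel is generated by the $x_\tau$ with $\tau\in\Sigma\setminus\Sigma'$. On piecewise linear functions it is restriction.

The \emph{link} of a cone $\tau$ is, for us, the set of rays $\rho\notin\tau$ that span a cone together with $\tau$. The \emph{star} $\operatorname{st}_\tau\Sigma$ is the fan in $\Lambda_{\mathbb R}/\operatorname{span}\tau$ formed by the images of the cones that contain $\tau$. It is unimodular for the image of $\Lambda$, and its ray generators are the images $\bar v_\rho$ for $\rho$ in the link of $\tau$.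

\begin{lemma}\label{lem:star}
Let $\rho$ be a ray of $\Sigma$. There is a surjective graded ring homomorphism $A^*(\Sigma)\to A^*(\operatorname{st}_\rho\Sigma)$, $\xi\mapsto\xi|_\rho$, whose kernel is annihilated by $x_\rho$, and which sends $x_{\rho'}$ to $x_{\bar\rho'}$ for $\rho'$ in the link of $\rho$. If $\varphi$ is piecewise linear and $l$ is linear with $l(v_\rho)=\varphi(v_\rho)$, then $\varphi|_\rho$ is the class of the function $\bar v_{\rho'}\mapsto(\varphi-l)(v_{\rho'})$.
\end{lemma}

\begin{proof}
Let $\Sigma_\rho$ be the subfan of all faces of cones containing $\rho$. The kernel of $A^*(\Sigma)\to A^*(\Sigma_\rho)$ is generated by the $x_\tau$ with $\tau\notin\Sigma_\rho$, and $x_\rho x_\tau=0$ for these. In the presentation of $A^*(\Sigma_\rho)$, the ideal $I$ is generated by monomials not involving $x_\rho$, and they generate the ideal $I$ of the star. Fix a linear $l_0$ with $l_0(v_\rho)=1$. Its relation eliminates $x_\rho$, and the linear functions vanishing on $\rho$ give the ideal $J$ of the star. So $A^*(\Sigma_\rho)\cong A^*(\operatorname{st}_\rho\Sigma)$. The last claim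 follows by applying the map to $\varphi=\sum_{\rho'\ne\rho}(\varphi-l)(v_{\rho'})x_{\rho'}$.
\end{proof}

\subsection*{Complete fans}
Let $\Sigma$ be complete and unimodular of dimension $D$, and let $X_\Sigma$ be its smooth complete complex toric variety. We use the following standard facts.
\begin{enumerate}
\item[(T1)] $A^*(\Sigma)$ is the Chow ring of $X_\Sigma$ with real coefficients, and $x_\tau=[V(\tau)]$ is the class of the closure of the orbit $O(\tau)$, a torus with cocharacter lattice $\Lambda/(\Lambda\cap\operatorname{span}\tau)$. The degree map $\deg:A^D(\Sigma)\to\mathbb R$ is an isomorphism with $\deg x_\sigma=1$ for maximal $\sigma$, and the pairings $A^m\times A^{D-m}\to\mathbb R$ are perfect (Poincar\'e duality).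
\item[(T2)] (Billera \cite{Bil}, Brion \cite{Br}.) The ring of continuous functions on $\Lambda_{\mathbb R}$ that are polynomial on each cone is generated by the Courant functions, and $\varphi_\rho\mapsto x_\rho$ identifies its quotient by the ideal generated by the global linear functions with $A^*(\Sigma)$.
\item[(T3)] A lattice map $\pi$ sending each cone of $\Sigma'$ into a cone of $\Sigma$ induces a morphism $\pi:X_{\Sigma'}\to X_\Sigma$. Pullback is composition of piecewise polynomial functions with $\pi$. The orbit $O(\sigma')$ maps to $O(\sigma)$, where $\sigma$ is the smallest cone containing $\pi(\sigma')$, by the homomorphism of tori induced by $\pi$. The projection formula $\deg(\pi^*u\cdot z)=\deg(u\cdot\pi_*z)$ holds, and $\pi_*[Z]$ is $[\pi(Z)]$ if $Z\to\pi(Z)$ is birational and $0$ if $\dim\pi(Z)<\dim Z$.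
\end{enumerate}

\subsection*{Convexity}
The fans on which we need positivity are not complete and have nonconvex support, so convexity must be defined locally. A piecewise linear function $\ell$ on $\Sigma$ is \emph{strictly convex} if for every cone $\tau$, including $\tau=0$, there is a linear function $l_\tau$ such that $\ell-l_\tau$ vanishes on $\tau$ and is positive on the rays of the link of $\tau$. These functions form a set $\mathcal K(\Sigma)$ that is closed under sums and positive multiples, and so is convex.

A complete fan is \emph{projective} if there is a convex function $\ell$ on $\Lambda_{\mathbb R}$, linear on each cone, such that for every maximal cone $\sigma$, with $m_\sigma$ the linear function extending $\ell|_\sigma$, the function $\ell-m_\sigma\ge0$ vanishes only on $\sigma$. We call $\ell$ a \emph{support function}. For example, the fan cut out by an essential arrangement of rational hyperplanes $\{l_H=0\}$ is projective, with $\ell=\sum_H|l_H|$.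

\begin{lemma}\label{lem:convex}
Let $\Sigma$ be a unimodular fan.
\begin{enumerate}
\item[(a)] If $\Sigma$ is complete and projective with support function $\ell$, and $\psi$ is a convex function on $\Lambda_{\mathbb R}$ that is linear on each cone, then $\psi+\varepsilon\ell\in\mathcal K(\Sigma)$ for all $\varepsilon>0$.
\item[(b)] If $\ell\in\mathcal K(\Sigma)$, then $\ell|_{\Sigma'}\in\mathcal K(\Sigma')$ for every subfan $\Sigma'$, and $\ell|_\rho$ is represented by an element of $\mathcal K(\operatorname{st}_\rho\Sigma)$ for every ray $\rho$.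
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $\tau$ and let $l_\tau$ be the average of the $m_\sigma$ over the maximal cones $\sigma\supseteq\tau$. Then $\ell-l_\tau\ge0$ vanishes on $\tau$. Let $\rho$ be in the link and let $\sigma$ be a maximal cone containing $\tau$ and $\rho$. The maximal cone $\sigma'$ on the other side of the facet of $\sigma$ opposite to $\rho$ contains $\tau$ but not $\rho$, so $(\ell-m_{\sigma'})(v_\rho)>0$ and $(\ell-l_\tau)(v_\rho)>0$. Subtracting from $\psi$ its linear piece on a maximal cone containing $\tau$ gives a function that vanishes on $\tau$ and, by convexity, is nonnegative everywhere. Add the two modifications.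

(b) Links in a subfan are smaller. For the star, represent $\ell|_\rho$ by $\ell-l$ as in Lemma~\ref{lem:star}. For a cone $\tau\ni\rho$, the linear function $l_\tau-l$ vanishes on $\rho$, so it is linear on the quotient, and the link of the image of $\tau$ in the star is the image of the link of $\tau$.
\end{proof}

\section{The permutohedral fan and the smallest case}\label{sec:hexagon}

Let $V=\mathbb R^E/\mathbb R\mathbf 1$ with lattice $\Lambda=\mathbb Z^E/\mathbb Z\mathbf 1$, let $t_e$ be the coordinates of $\mathbb R^E$, and let $e_S$ be the image of the indicator vector of $S$. The \emph{permutohedral fan} $\Sigma_E$ has rays $e_S$ for $\emptyset\ne S\subsetneq E$, and its cones are spanned by chains $S_1\subsetneq\dots\subsetneq S_m$. It is the fan of the arrangement $\{t_a=t_b\}$, so it is complete and projective. Its maximal cones correspond to orderings $\sigma=(\sigma_1,\dots,\sigma_n)$ of $E$: the cone of $\sigma$ is $t_{\sigma_1}\ge\dots\ge t_{\sigma_n}$, with generators $e_{X_j}$ for the initial segments $X_j=\{\sigma_1,\dots,\sigma_j\}$, $1\le j\le n-1$, and dual basis $t_{\sigma_j}-t_{\sigma_{j+1}}$.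 So $\Sigma_E$ is unimodular. Write $X_E$ for its toric variety and $x_S$ for the generators of $A^*(\Sigma_E)$.

Fix $e_0\in E$. Let $\alpha$ and $\bar\alpha$ be the convex functions
\[
\alpha=\max_e\,(t_{e_0}-t_e),\qquad\bar\alpha=\max_e\,(t_e-t_{e_0}),
\]
with classes $\alpha=\sum_{S\ni e_0}x_S$ and $\bar\alpha=\sum_{S\not\ni e_0}x_S$. Since $-e_S=e_{E\setminus S}$, the map $-1$ preserves $\Sigma_E$ and induces an involution $\iota$ of $X_E$ with $\iota^*x_S=x_{E\setminus S}$ and $\iota^*\alpha=\bar\alpha$.

For a loopless matroid $A$ on $E$ of rank $r$, the \emph{Bergman fan} $\Sigma_A$ is the subfan of $\Sigma_E$ given by chains of nonempty proper flats. It is pure of dimension $r-1$. The \emph{Bergman class} $\omega_A\in A^{n-r}(\Sigma_E)$ is the class with $\deg(\omega_Ax_\tau)=1$ for $(r-1)$-dimensional $\tau\in\Sigma_A$ and $0$ for the other $(r-1)$-dimensional cones. It is unique by (T1) and Lemma~\ref{lem:rewrite}, and it is constructed in Section~\ref{sec:bergman}. The dual matroid $N^*$ has rank function $r_{N^*}(X)=|X|-\operatorname{rk}N+r_N(E\setminus X)$.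

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[very thick] (0,0)--(90:1.2) node[above]{$e_1$};
\draw[very thick] (0,0)--(210:1.2) node[left]{$e_2$};
\draw[very thick] (0,0)--(330:1.2) node[right]{$e_3$};
\draw[thick,dashed] (0,0)--(150:1.2) node[left]{$e_{12}$};
\draw[thick,dashed] (0,0)--(270:1.2) node[below]{$e_{23}$};
\draw[thick,dashed] (0,0)--(30:1.2) node[right]{$e_{13}$};
\node at (120:0.85){\small $123$}; \node at (180:0.85){\small $213$};
\node at (240:0.85){\small $231$}; \node at (300:0.85){\small $321$};
\node at (0:0.85){\small $312$}; \node at (60:0.85){\small $132$};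
\end{tikzpicture}
\caption{The permutohedral fan for $E=\{1,2,3\}$, with maximal cones labeled by orderings of $E$. The solid rays form the Bergman fan of $U_{2,3}$, and the dashed rays form its image under $-1$.}\label{fig:hexagon}
\end{figure}

Now let $E=\{1,2,3\}$ and $e_0=1$ (Figure~\ref{fig:hexagon}). The space $A^1(\Sigma_E)$ has dimension $6-2=4$. Adjacent rays give $\deg(x_Sx_T)=1$, and distinct nonadjacent rays give $0$. Each generator $v$ is the sum of its neighbors $v_-,v_+$, so the linear function with $l(v)=1$, $l(v_+)=0$ has $l(v_-)=1$; multiplying its relation by $x_v$ gives $\deg x_v^2=-1$. With $\alpha=x_1+x_{12}+x_{13}$ and $\bar\alpha=x_2+x_3+x_{23}$ we find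
\[
\deg\alpha^2=-3+4=1,\qquad\deg\alpha\bar\alpha=\deg(x_{12}x_2+x_{13}x_3)=2,\qquad\deg\bar\alpha^2=1,
\]
and $\deg(\alpha x_i)=1$, $\deg(\alpha x_{ij})=0$. Thus $\omega_{U_{2,3}}=\alpha$.

\begin{example}\label{ex:free}
The inequality has content only for $k\ge3$, and for $n=3$ this forces $M=U_{3,3}$, $N=U_{0,3}$, $h(X)=|X|$. The poset $P_0$ has six elements and six two-element chains, $P_1$ is an antichain of three elements, and $P_2$ is empty. So
\[
\gamma_0=1-6+6=1,\qquad\gamma_1=-(1-3)=2,\qquad\gamma_2=1.
\]
Both $M$ and $N^*$ are $U_{3,3}$, with Bergman class $1$, and indeed $\gamma_c=\deg(\alpha^{2-c}\bar\alpha^{\,c})$. The classes $\alpha,x_{12},x_{13},x_{23}$ are pairwise orthogonal for the form $\deg(\eta\eta')$, with squares $1,-1,-1,-1$. So the form has exactly one positive eigenvalue, it is not positive definite on any plane, and since $\deg\bar\alpha^2>0$ the Gram determinant $\gamma_0\gamma_2-\gamma_1^2$ of $\alpha,\bar\alpha$ is at most $0$. This is the mechanism of the general proof.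
\end{example}

\begin{example}\label{ex:lines}
Let $M=U_{2,3}$ and $N=U_{1,3}$, so $k=1$ and $N^*=U_{2,3}$. Here $P_0$ consists of the three two-element sets, so $\gamma_0=-(1-3)=2$, and $\deg(\omega_M\cdot\iota^*\omega_{N^*})=\deg\alpha\bar\alpha=2$. Both Bergman classes are needed.
\end{example}

\begin{example}\label{ex:nonquotient}
Let $M$ have rank $2$ with $1,2$ parallel and $3$ a coloop, and let $N$ have rank $1$ with $1$ its only loop. The flat $\{1\}$ of $N$ is not a flat of $M$. The sets with $h(X)\ge1$ are $1,13,23,123$. So $\gamma_0=-(1-3+1)=1$, while the formula defining $b_1$ gives $-1+1+1-1=0$. The nonempty proper flats of $M$ are $12$ and $3$, and pairing with the six rays shows $\omega_M=x_1+x_{13}$. Those of $N^*$ are $1$ and $23$, and $\omega_{N^*}=x_2+x_{12}$. Then $\deg\bigl((x_1+x_{13})(x_{13}+x_3)\bigr)=1+0-1+1=1$. The intersection number agrees with the chain sum and not with the sum over subsets.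
\end{example}

In general we need three things: a substitute for the signature computation in Example~\ref{ex:free}, a proof of \eqref{eq:target}, and a way to apply the former in the presence of the factor $\omega_M\cdot\iota^*\omega_{N^*}$. We take them in this order.

\section{Lefschetz fans and a mixed Hodge index inequality}\label{sec:lefschetz}

We recall the definition of \cite{ADH} for unimodular fans, the only case we use. A unimodular fan $\Sigma$, pure of dimension $d$, is \emph{Lefschetz} if the following hold.
\begin{enumerate}
\item[(L1)] There is an isomorphism $\deg:A^d(\Sigma)\to\mathbb R$ with $\deg x_\sigma>0$ for all maximal $\sigma$. (Equivalently, the top-dimensional Minkowski weights are spanned by a positive weight.)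
\item[(L2)] The pairings $A^m\times A^{d-m}\to\mathbb R$, $(\eta,\eta')\mapsto\deg(\eta\eta')$, are perfect.
\item[(L3)] For $\ell\in\mathcal K(\Sigma)$ and $0\le m\le d/2$, the map $\ell^{d-2m}:A^m\to A^{d-m}$ is bijective.
\item[(L4)] For $\ell\in\mathcal K(\Sigma)$ and $0\le m\le d/2$, the form $(-1)^m\deg(\ell^{d-2m}\eta\eta')$ is positive definite on the kernel of $\ell^{d-2m+1}:A^m\to A^{d-m+1}$.
\item[(L5)] The stars of all positive-dimensional cones are Lefschetz.
\end{enumerate}
By (L1), any linear functional on $A^d(\Sigma)$ that is positive on all $x_\sigma$ is a positive multiple of $\deg$ and may be used in its place. We rely on two published theorems.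

\begin{theorem}[\cite{AHK}]\label{thm:AHK}
The Bergman fan of a loopless matroid is Lefschetz.
\end{theorem}

\begin{theorem}[{\cite[Theorem 1.6]{ADH}}]\label{thm:ADH}
If two simplicial fans have the same support and both carry strictly convex piecewise linear functions, then one is Lefschetz if and only if the other is.
\end{theorem}

The Hodge--Riemann relations (L4) concern powers of one class $\ell$, whereas our degrees involve many different classes. The passage to the mixed statement in degree one is an induction over stars.

\begin{proposition}\label{prop:mixed}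
Let $\Sigma$ be a unimodular Lefschetz fan of dimension $d$ with $\mathcal K(\Sigma)\ne\emptyset$.
\begin{enumerate}
\item[(a)] $\deg(\ell_1\cdots\ell_d)>0$ for $\ell_1,\dots,\ell_d\in\mathcal K(\Sigma)$.
\item[(b)] If $d\ge2$ and $\ell_1,\dots,\ell_{d-2}\in\mathcal K(\Sigma)$, the form $B(\eta,\eta')=\deg(\eta\eta'\ell_1\cdots\ell_{d-2})$ on $A^1(\Sigma)$ is nondegenerate with exactly one positive eigenvalue.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $d\geq 1$ and let $\rho$ be a ray. Its star is unimodular and Lefschetz of dimension $d-1$, and strictly convex functions restrict to strictly convex functions on it (Lemma~\ref{lem:convex}(b)). By Lemma~\ref{lem:star}, the formula $\deg_\rho(\xi|_\rho)=\deg(x_\rho\xi)$ defines a functional on $A^{d-1}(\operatorname{st}_\rho\Sigma)$. A maximal cone of the star is the image of a maximal cone $\sigma\ni\rho$, and $\deg_\rho$ takes the value $\deg x_\sigma>0$ on it. So $\deg_\rho$ is a degree map for the star. Strict convexity at the cone $0$ lets us write $\ell_1=\sum_\rho c_\rho x_\rho$ with all $c_\rho>0$.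

(a) For $d=0$ this is $\deg1>0$. For $d\ge1$, induction gives $\deg(\ell_1\cdots\ell_d)=\sum_\rho c_\rho\deg_\rho(\ell_2|_\rho\cdots\ell_d|_\rho)>0$.

(b) Suppose first that all $\ell_i$ equal one $\ell\in\mathcal K(\Sigma)$; for $d=2$ take any $\ell\in\mathcal K(\Sigma)$. Since $B(\ell,\eta)=\deg(\ell^{d-1}\eta)$ and $B(\ell,\ell)>0$ by (a), the space $A^1$ is the $B$-orthogonal sum of $\mathbb R\ell$ and the kernel of $\ell^{d-1}:A^1\to A^d\cong\mathbb R$. On the kernel $B$ is negative definite by (L4) with $m=1$. This proves (b) in this case, and in particular for $d=2$.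

Let $d\ge3$ and assume (b) in dimension $d-1$. The set $\mathcal K(\Sigma)^{d-2}$ is convex and $B$ depends continuously on $(\ell_i)$, so the signature is constant once $B$ is known to be nondegenerate for all $(\ell_i)$. Let $\eta$ be in the radical of $B$, and put $B_\rho(\xi,\xi')=\deg_\rho(\xi\xi'\,\ell_2|_\rho\cdots\ell_{d-2}|_\rho)$ on $A^1(\operatorname{st}_\rho\Sigma)$. By induction $B_\rho$ is nondegenerate with one positive eigenvalue, and $B_\rho(\ell_1|_\rho,\ell_1|_\rho)>0$ by (a). So $B_\rho$ is negative definite on the orthogonal complement of $\ell_1|_\rho$. This complement contains $\eta|_\rho$, because $B_\rho(\eta|_\rho,\ell_1|_\rho)=B(\eta,x_\rho)=0$. Hence all terms of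
\[
0=B(\eta,\eta)=\sum_\rho c_\rho\,B_\rho(\eta|_\rho,\eta|_\rho)
\]
are nonpositive, so they vanish, and $\eta|_\rho=0$ for all $\rho$. Then $\deg(\eta x_\rho\xi)=\deg_\rho(\eta|_\rho\,\xi|_\rho)=0$ for all $\rho$ and $\xi\in A^{d-2}$. The products $x_\rho\xi$ span $A^{d-1}$, so $\eta=0$ by (L2).
\end{proof}

The functions we meet, such as $\alpha$, are convex but not strictly convex, so we pass to a limit.

\begin{corollary}\label{cor:logconcave}
Let $\Phi$ be a complete, projective, unimodular fan and $\Phi'\subseteq\Phi$ a Lefschetz subfan of dimension $d$. Let $0\le m\le d$, and let $\psi_1,\dots,\psi_{d-m},\varphi,\bar\varphi$ be convex functions on the ambient space that are linear on the cones of $\Phi$. Then the numbers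
\[
\delta_c=\deg_{\Phi'}\bigl(\psi_1\cdots\psi_{d-m}\,\varphi^{m-c}\bar\varphi^{\,c}\bigr)\qquad(0\le c\le m)
\]
satisfy $\delta_c\ge0$, $\delta_c^2\ge\delta_{c-1}\delta_{c+1}$ for $1\le c\le m-1$, and $\delta_c\ge\min(\delta_{c'},\delta_{c''})$ for $c'<c<c''$.
\end{corollary}

\begin{proof}
Let $\ell$ be a support function of $\Phi$, and replace every function by its sum with $\varepsilon\ell$. The numbers $\delta_c$ are polynomials in $\varepsilon$, and the three assertions are closed conditions. So by Lemma~\ref{lem:convex} we may assume that all functions restrict to elements of $\mathcal K(\Phi')$. Then $\delta_c>0$ by Proposition~\ref{prop:mixed}(a). For $1\le c\le m-1$ let $B$ be the form of Proposition~\ref{prop:mixed}(b) for the $d-2$ factors of $\psi_1\cdots\psi_{d-m}\varphi^{m-1-c}\bar\varphi^{\,c-1}$. The Gram matrix of $\varphi,\bar\varphi$ has diagonal entries $\delta_{c-1},\delta_{c+1}>0$ and off-diagonal entry $\delta_c$. If its determinant were positive, $B$ would be positive definite on a plane, which is impossible. So $\delta_c^2\ge\delta_{c-1}\delta_{c+1}$, and the ratios $\delta_{j+1}/\delta_j$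 are nonincreasing. If $\delta_{c+1}/\delta_c\ge1$, all earlier ratios are at least $1$ and $\delta_c\ge\delta_{c'}$. Otherwise this ratio and all later ones are less than $1$, and $\delta_c>\delta_{c''}$.
\end{proof}

The third property has to be carried through the limit separately: it does not follow from the first two, as the log-concave sequence $1,0,0,1$ shows.

\section{Localization and Bergman classes}\label{sec:bergman}

To prove \eqref{eq:target} we must multiply two Bergman classes, which their defining property does not allow. We therefore represent $\omega_A$ by an explicit piecewise polynomial and compute degrees as sums over orderings of $E$. The natural representatives are monomials in the $t_e$, which are functions on $\mathbb R^E$ and not on $V$, so we work with the following ring.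

Let $\mathcal P_E$ be the graded ring of tuples $f=(f_\sigma)$, indexed by orderings of $E$, of polynomials $f_\sigma\in\mathbb R[t_e:e\in E]$ such that $f_\sigma=f_{\sigma'}$ on $t_{\sigma_j}=t_{\sigma_{j+1}}$ whenever $\sigma'$ arises from $\sigma$ by swapping positions $j$ and $j+1$. Identify $V$ with $\{t_{e_0}=0\}$. Two maximal cones meet in the cone of a chain $\emptyset=S_0\subsetneq S_1\subsetneq\dots\subsetneq S_m=E$ that both orderings refine. One ordering is obtained from the other by adjacent swaps inside the blocks $S_i\setminus S_{i-1}$, and the corresponding hyperplanes contain that cone. So the $f_\sigma$ glue to a continuous piecewise polynomial function on $V$, and (T2) gives a graded ring homomorphism $\mathcal P_E\to A^*(\Sigma_E)$, $f\mapsto[f]$. For example,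
\begin{equation}\label{eq:alpha}
\alpha=[(-t_{\sigma_n})_\sigma],\qquad\bar\alpha=[(t_{\sigma_1})_\sigma],\qquad\iota^*[f]=[(f_{\bar\sigma}(-t))_\sigma],
\end{equation}
where $\bar\sigma$ is the reversed ordering; the last formula holds because $-1$ maps the cone of $\sigma$ to that of $\bar\sigma$.

\begin{lemma}[Localization]\label{lem:local}
For $f\in\mathcal P_E$ homogeneous of degree $m$, the rational function
\[
R(f)=\sum_\sigma\frac{f_\sigma}{\prod_{j=1}^{n-1}(t_{\sigma_j}-t_{\sigma_{j+1}})}
\]
is a homogeneous polynomial of degree $m-n+1$; it is $0$ if $m<n-1$. If $m=n-1$, then $R(f)=\deg[f]$. If $\tau$ is a cone of $\Sigma_E$ and $m=n-1-\dim\tau$, then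
\[
\deg([f]\,x_\tau)=\sum_{\sigma\supseteq\tau}\ \frac{f_\sigma}{\prod_{j:\,e_{X_j}\notin\tau}(t_{\sigma_j}-t_{\sigma_{j+1}})}.
\]
\end{lemma}

\begin{proof}
Let $\Delta$ be the product of the forms $t_a-t_b$, one for each pair $\{a,b\}$. Then $H=\Delta\cdot R(f)$ is a polynomial. Fix a pair $\{a,b\}$. The term of $H$ for an ordering in which $a,b$ are not adjacent is divisible by $t_a-t_b$. The other orderings come in pairs $\sigma,\sigma'$ differing by the swap of $a$ and $b$. Their denominators contain the opposite factors $t_a-t_b$ and $t_b-t_a$, while on $t_a=t_b$ the numerators agree and the remaining denominator factors agree and are nonzero. So the two terms of $H$ cancel on $t_a=t_b$. Thus $H$ is divisible by each of the pairwise coprime forms $t_a-t_b$, hence by $\Delta$.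

The same argument applies to continuous piecewise polynomials on $V=\{t_{e_0}=0\}$, where the forms $t_a-t_b$ remain nonzero and pairwise nonproportional; call the resulting map $R_V$. If $l$ is linear and $F$ has degree $n-2$, then $R_V(lF)=l\,R_V(F)=0$. So in degree $n-1$ the map $R_V$ descends to $A^{n-1}(\Sigma_E)\cong\mathbb R$. On the cone of $\sigma$, the Courant function of $e_S$ is $t_{\sigma_j}-t_{\sigma_{j+1}}$ if $S=X_j$, and $0$ if $S$ is not an initial segment. Hence the product of the Courant functions of the rays of one maximal cone is sent to $1$, and $R_V=\deg$ by (T1). If $f$ has degree $n-1$, the constant $R(f)$ may be evaluated on $t_{e_0}=0$, which gives $R(f)=\deg[f]$. The Courant functions, pulled back to $\mathbb R^E$, lie in $\mathcal P_E$; applying this to $f\prod_{\rho\in\tau}\varphi_\rho$ gives the last formula.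
\end{proof}

The sums $R(f)$ are constant only after much cancellation. To evaluate one, we expand all terms as Laurent series in the region $|t_1|\gg|t_2|\gg\dots\gg|t_n|$ and extract the constant term, to which each ordering contributes $0$ or $\pm1$. Identify $E$ with $\{1,\dots,n\}$, let $\operatorname{Des}(\sigma)=\{j:\sigma_j>\sigma_{j+1}\}$, and put $u_j=u_j(\sigma)=t_{\sigma_{j+1}}/t_{\sigma_j}$.

\begin{lemma}[Expansion]\label{lem:expand}
Let $d_{\sigma,j}$ be integers such that $J=\sum_\sigma\prod_{j=1}^{n-1}u_j^{d_{\sigma,j}}/(1-u_j)$ is constant. Put $D_\sigma=\{j:d_{\sigma,j}>0\}$. Then $J=\sum_{\sigma:\,\operatorname{Des}(\sigma)=D_\sigma}(-1)^{|D_\sigma|}$.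
\end{lemma}

\begin{proof}
Let $v_i=t_{i+1}/t_i$, and work in the domain $\mathbb R[[v_1,\dots,v_{n-1}]][v_1^{-1},\dots,v_{n-1}^{-1}]$. If $\sigma_j<\sigma_{j+1}$, then $u_j$ is a nonconstant monomial in the $v_i$; if $\sigma_j>\sigma_{j+1}$, then $u_j^{-1}$ is. Accordingly $1-u_j$ is invertible, and
\[
\frac{u_j^d}{1-u_j}=\sum_{m\ge d}u_j^m\quad(\sigma_j<\sigma_{j+1}),\qquad\frac{u_j^d}{1-u_j}=-\sum_{m\le d-1}u_j^m\quad(\sigma_j>\sigma_{j+1}).
\]
For fixed $\sigma$ the Laurent monomials $u_1,\dots,u_{n-1}$ are multiplicatively independent, so the constant term of the product is the product of the coefficients of $u_j^0$. At an ascent this coefficient is $1$ if $d\le0$ and $0$ otherwise; at a descent it is $-1$ if $d>0$ and $0$ otherwise.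
\end{proof}

For a matroid $A$ on $E$, loopless or not, let $B_\sigma(A)=\{\sigma_j:r_A(X_j)>r_A(X_{j-1})\}$ be the basis chosen greedily along $\sigma$, with $X_0=\emptyset$ and $X_n=E$, and put
\[
f^A_\sigma=\prod_{e\notin B_\sigma(A)}(-t_e).
\]
Swapping the entries $a,b$ in positions $j,j+1$ changes only $X_j$. The number of elements of $\{a,b\}$ in the greedy basis is $r_A(X_{j+1})-r_A(X_{j-1})$ for both orderings, so the basis changes at most by exchanging $a$ and $b$. Hence $f^A\in\mathcal P_E$, of degree $n-\operatorname{rk}A$. For $A=U_{n,n}$ we get $f^A=1$, and for $A=U_{n-1,n}$ we get $[f^A]=\alpha$, as in Section~\ref{sec:hexagon}.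

\begin{lemma}\label{lem:bergman}
Let $A$ have rank $r\ge1$, and let $\tau=(S_1\subsetneq\dots\subsetneq S_{r-1})$ be an $(r-1)$-dimensional cone of $\Sigma_E$. Then $\deg([f^A]x_\tau)$ is $1$ if $A$ is loopless and all $S_i$ are flats of $A$, and $0$ otherwise. If $A$, of any rank, has a loop, then $[f^A]=0$.
\end{lemma}

\begin{proof}
Put $S_0=\emptyset$, $S_r=E$, and let $A_i=A|S_i/S_{i-1}$ be the minor on the block $S_i\setminus S_{i-1}$, with $n_i$ elements, rank $r_i$ and rank function $X\mapsto r_A(X\cup S_{i-1})-r_A(S_{i-1})$. Orderings $\sigma\supseteq\tau$ are tuples of orderings $\sigma^{(i)}$ of the blocks, and $B_\sigma(A)$ is the disjoint union of the $B_{\sigma^{(i)}}(A_i)$. So the last formula of Lemma~\ref{lem:local} factors: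
\[
\deg([f^A]x_\tau)=\prod_{i=1}^rR(f^{A_i}),
\]
where $R(f^{A_i})$ is a polynomial of degree $(n_i-r_i)-(n_i-1)=1-r_i$. The product vanishes if some $r_i\ge2$. Otherwise all $r_i$ equal $1$, because the $r$ numbers $r_i$ sum to $r$, and each factor is a constant that we now compute.

If the rank one matroid $A_i$ has a loop $l$, then $t_l$ divides every $f^{A_i}_\sigma$. Evaluating at a point with $t_l=0$ and the other coordinates distinct and nonzero gives $R(f^{A_i})=0$. If it has no loop, then $A_i=U_{1,m}$ and $f^{A_i}_\sigma=\prod_{j\ge2}(-t_{\sigma_j})$. Since $t_{\sigma_j}-t_{\sigma_{j+1}}=t_{\sigma_j}(1-u_j)$, we get $R(f^{A_i})=(-1)^{m-1}\sum_\sigma\prod_{j<m}u_j/(1-u_j)$. In Lemma~\ref{lem:expand} only the decreasing ordering contributes, with sign $(-1)^{m-1}$, so $R(f^{A_i})=1$.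

Thus the degree is $0$ if some $A_i$ has a loop. If none has, all $r_i\ge1$, so all $r_i=1$ and the degree is $1$. Now $A_i$ is loopless if and only if $S_{i-1}$ is a flat of $A|S_i$. Descending from $S_r=E$, and using that a flat of the restriction to a flat is a flat, this holds for all $i$ if and only if $S_{r-1},\dots,S_1,S_0=\emptyset$ are flats of $A$; and $\emptyset$ is a flat if and only if $A$ is loopless.

If $A$ has a loop and $r\ge1$, then $[f^A]$ pairs to zero with the $x_\tau$, which span $A^{r-1}(\Sigma_E)$, so $[f^A]=0$ by Poincar\'e duality. If $r=0$, then $[f^A]\in A^n(\Sigma_E)=0$.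
\end{proof}

So $\omega_A=[f^A]$ for loopless $A$, and we put $\omega_A=[f^A]=0$ if $A$ has a loop. Duality and reversal turn the product over the complement of a greedy basis into the product over a greedy basis. In the ordering $\bar\sigma$, the element $\sigma_j$ is added to $E\setminus X_j$, and
\[
r_{N^*}(E\setminus X_{j-1})-r_{N^*}(E\setminus X_j)=1-\bigl(r_N(X_j)-r_N(X_{j-1})\bigr).
\]
Hence $B_{\bar\sigma}(N^*)=E\setminus B_\sigma(N)$, and \eqref{eq:alpha} gives
\begin{equation}\label{eq:dual}
\iota^*\omega_{N^*}=\Bigl[\Bigl(\prod_{e\in B_\sigma(N)}t_e\Bigr)_\sigma\Bigr].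
\end{equation}
This is why $N$ enters through $\iota^*\omega_{N^*}$: in the product with $f^M_\sigma$, the exponent of $t_{\sigma_j}$ records the increment of $r_N-r_M$ along $\sigma$.

\section{The degree formula}\label{sec:degree}

\begin{proposition}\label{prop:degree}
For $0\le c\le k-1$ we have $\deg\bigl(\alpha^{k-1-c}\,\bar\alpha^{\,c}\cdot\omega_M\cdot\iota^*\omega_{N^*}\bigr)=\gamma_c$.
\end{proposition}

\begin{proof}
Put $a=k-1-c\ge0$. The class has codimension $(k-1)+(n-\operatorname{rk}M)+\operatorname{rk}N=n-1$. By \eqref{eq:alpha}, \eqref{eq:dual} and Lemma~\ref{lem:local}, its degree is the constant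
\[
I=\sum_\sigma\frac{(-t_{\sigma_n})^a\,t_{\sigma_1}^c\prod_{e\in B_\sigma(N)}t_e\prod_{e\notin B_\sigma(M)}(-t_e)}{\prod_{j<n}t_{\sigma_j}\prod_{j<n}(1-u_j)}.
\]
Fix $\sigma$ and put $h_j=h(X_j)$, so $h_0=0$ and $h_n=k$. The exponent of $t_{\sigma_j}$ in $\prod_{B_\sigma(N)}t_e\prod_{E\setminus B_\sigma(M)}t_e$ is $1-(h_j-h_{j-1})$. Let $\epsilon_j$ be the exponent of $t_{\sigma_j}$ in the numerator divided by $\prod_{j<n}t_{\sigma_j}$. For $n\ge2$,
\[
\epsilon_1=c-h_1,\qquad\epsilon_j=h_{j-1}-h_j\ \ (1<j<n),\qquad\epsilon_n=h_{n-1}-k+1+a=h_{n-1}-c.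
\]
These are the exponents in $\prod_{j<n}u_j^{\,h_j-c}$. (For $n=1$ the only exponent is $1-k+a+c=0$.) Therefore
\[
I=(-1)^{a+n-\operatorname{rk}M}J,\qquad J=\sum_\sigma\prod_{j=1}^{n-1}\frac{u_j^{\,h(X_j)-c}}{1-u_j},
\]
and $a+n-\operatorname{rk}M=n-1-\operatorname{rk}N-c$ is the exponent of the sign in $\gamma_c$. By Lemma~\ref{lem:expand}, $J=\sum_{\operatorname{Des}(\sigma)=D_\sigma}(-1)^{|D_\sigma|}$ with $D_\sigma=\{j\le n-1:X_j\in P_c\}$.

It remains to see that $J$ is the chain sum. A chain $C$ of nonempty proper subsets, with set of cardinalities $T$, is refined by exactly one ordering $\sigma$ with $\operatorname{Des}(\sigma)\subseteq T$: list each block in increasing order. So $(\sigma,T)\mapsto\{X_j:j\in T\}$ is a bijection from the pairs with $\operatorname{Des}(\sigma)\subseteq T\subseteq\{1,\dots,n-1\}$ to chains, and the chain lies in $P_c$ if and only if $T\subseteq D_\sigma$. Hence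
\[
\sum_{C\subseteq P_c}(-1)^{|C|}=\sum_\sigma\ \sum_{\operatorname{Des}(\sigma)\subseteq T\subseteq D_\sigma}(-1)^{|T|}=J,
\]
because the inner sum vanishes unless $\operatorname{Des}(\sigma)=D_\sigma$.
\end{proof}

In Example~\ref{ex:free} with $c=1$ we have $D_\sigma=\{2\}$ for all $\sigma$, the orderings with this descent set are $132$ and $231$, and $J=-2$.

If $M$ or $N^*$ has a loop, then all $\gamma_c$ vanish by Lemma~\ref{lem:bergman} and Proposition~\ref{prop:degree}. If $n=1$, then $k=1$, $\operatorname{rk}N=0$ and $\gamma_0=1$. In both cases the inequalities of Theorem~\ref{thm:B} hold. \emph{From now on $n\ge2$, and $M$ and $N^*$ are loopless}, so that their Bergman fans are defined.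

\section{Reduction to the antidiagonal}\label{sec:antidiagonal}

Intersecting $u$ with $\iota^*v$ on $X_E$ amounts to intersecting $u\times v$ on $X_E\times X_E$ with the graph of $\iota$. On the product, $\omega_M\times\omega_{N^*}$ is the class attached to the one fan
\[
\Psi=\Sigma_M\times\Sigma_{N^*}\subseteq\Sigma_E\times\Sigma_E,
\]
which is pure of dimension $d=(\operatorname{rk}M-1)+(n-\operatorname{rk}N-1)=n+k-2$. The graph of $\iota$ corresponds to the antidiagonal $\{(x,-x)\}\subset V\times V$, which is cut out by $n-1$ linear forms $g_i$. The convex functions $\max(g_i,0)$ should then multiply to the class of the graph. They are not linear on the cones of $\Sigma_E\times\Sigma_E$, so we must subdivide, and Theorem~\ref{thm:ADH} will preserve the Lefschetz property.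

\begin{lemma}\label{lem:product}
The fan $\Psi$ is Lefschetz.
\end{lemma}

\begin{proof}
Let $E'$ be a copy of $E$ and regard $N^*$ as a matroid on $E'$. The matroid $M\oplus N^*$ on $E\sqcup E'$ is loopless, and its flats are the sets $S\sqcup S'$ with $S$ a flat of $M$ and $S'$ a flat of $N^*$. In particular $E=E\sqcup\emptyset$ is a nonempty proper flat. The star of the ray $e_E$ in $\Sigma_{M\oplus N^*}$ lies in $\mathbb R^{E\sqcup E'}/\langle(\mathbf 1,\mathbf 1),(\mathbf 1,0)\rangle=V\times V$, with lattice $\Lambda\times\Lambda$. A chain of flats containing $E$ consists of a chain of nonempty proper flats $S$ of $M$, then $E$, then sets $E\sqcup S'$ for a chain of nonempty proper flats $S'$ of $N^*$. The images of the rays are $(e_S,0)$ and $(0,e_{S'})$. So the star is $\Psi$, and it is Lefschetz by Theorem~\ref{thm:AHK} and (L5).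
\end{proof}

\subsection*{The subdivision}
Use coordinates $(x,y)$ on $V\times V$ and let $E_0=E\setminus\{e_0\}$. For $i\in E_0$ put
\[
g_i=(x_i-x_{e_0})+(y_i-y_{e_0}),\qquad G_i=\max(g_i,0).
\]
The map $g=(g_i):V\times V\to\mathbb R^{E_0}$ is the composite of the addition map with the isomorphism $V\cong\mathbb R^{E_0}$, $t\mapsto(t_i-t_{e_0})_i$, which identifies $\Lambda$ with $\mathbb Z^{E_0}$. Its kernel is the antidiagonal $\Delta=\{(x,-x)\}$, with lattice $\Lambda_\Delta=\{(x,-x):x\in\Lambda\}$, and $\Lambda\times\Lambda=\Lambda_\Delta\oplus(0\times\Lambda)$.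

The hyperplanes $x_a=x_b$, $y_a=y_b$ and $g_i=0$ form an essential rational arrangement, whose fan is complete and projective. Toric resolution of singularities by star subdivisions, which preserve projectivity, gives a complete, projective, unimodular fan $\Phi$ refining it. Then $\Phi$ refines $\Sigma_E\times\Sigma_E$, and no $g_i$ changes sign on a cone of $\Phi$, so $G_i$ is linear on the cones of $\Phi$. By (T3) we have a morphism $\pi=(\pi_1,\pi_2):X_\Phi\to X_E\times X_E$.

\begin{lemma}\label{lem:antidiag}
For homogeneous $u,v\in A^*(\Sigma_E)$ of total degree $n-1$,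
\[
\deg_\Phi\Bigl(\prod_{i\in E_0}G_i\cdot\pi_1^*u\cdot\pi_2^*v\Bigr)=\deg(u\cdot\iota^*v).
\]
\end{lemma}

\begin{proof}
The fan of $\mathbb P^1$ consists of the two half-lines and $0$, and the Courant function $\max(z,0)$ has the class of a point. Since $g_i$ has constant sign on each cone, $g$ induces $F:X_\Phi\to(\mathbb P^1)^{E_0}$, and by (T3) $\prod_iG_i=F^*[\mathrm{pt}]$. We compute this with the point $\mathbf 1=(1,\dots,1)$ of the torus $T=(\mathbb C^*)^{E_0}$.

Let $\Phi_0=\{\sigma\in\Phi:\sigma\subseteq\Delta\}$. For $\sigma\in\Phi$ each $g_i$ has constant sign on $\sigma$, so $\sigma\cap\Delta$ is a face of $\sigma$. Hence $\Phi_0$ is a complete fan in $\Delta$. It is unimodular for $\Lambda_\Delta$: the generators of a cone span a saturated sublattice of $\Lambda\times\Lambda$, hence of $\Lambda_\Delta$. By (T3), $F^{-1}(T)$ is the union of the orbits $O(\sigma)$ with $g(\sigma)=0$, that is, the open toric subvariety with fan $\Phi_0$ in $V\times V$. The splitting $\Lambda\times\Lambda=\Lambda_\Delta\oplus(0\times\Lambda)$, with $g$ zero on the first summand and an isomorphism on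 the second, identifies $F^{-1}(T)$ with $X_{\Phi_0}\times T$ and $F$ with the projection, where $X_{\Phi_0}$ is the complete toric variety of $\Phi_0$ in $\Delta$. So the scheme-theoretic fiber $Y=F^{-1}(\mathbf 1)\cong X_{\Phi_0}$ is smooth, irreducible and of the expected codimension $n-1$, and $F^*[\mathrm{pt}]=[Y]$.

The inclusion $Y\subseteq X_\Phi$ is the toric morphism induced by $\Delta\subseteq V\times V$. The first projection $\Lambda_\Delta\to\Lambda$ is an isomorphism under which $\Phi_0$ refines $\Sigma_E$, so $q=\pi_1|_Y$ is birational. The second projection is $-1$ times the first, so $\pi_2|_Y=\iota\circ q$. By the projection formula the left side equals $\deg_Y q^*(u\cdot\iota^*v)=\deg(u\cdot\iota^*v)$.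
\end{proof}

\subsection*{The subdivided product fan}
For $\tau\in\Phi$ let $s(\tau)$ be the smallest cone of $\Sigma_E\times\Sigma_E$ containing $\tau$. The relative interior of $\tau$ lies in that of $s(\tau)$: if a relative interior point of $\tau$ lay in a proper face, the linear function defining this face would be nonnegative on $\tau$ and zero at that point, hence zero on $\tau$. Consequently, if a cone $s$ of $\Sigma_E\times\Sigma_E$ contains a relative interior point of $\tau$, then $s(\tau)$ is a face of $s$ and $\tau\subseteq s$. Since $\Phi$ is complete, every such cone $s$ is the union of the cones of $\Phi$ that it contains. Let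
\[
\Phi'=\{\tau\in\Phi:\tau\subseteq|\Psi|\}=\{\tau\in\Phi:s(\tau)\in\Psi\}.
\]

\begin{lemma}\label{lem:weight}
The fan $\Phi'$ is pure of dimension $d$, has support $|\Psi|$, and is Lefschetz. Its degree map can be normalized so that for all $\eta\in A^d(\Phi)$,
\[
\deg_\Phi\bigl(\eta\cdot\pi_1^*\omega_M\cdot\pi_2^*\omega_{N^*}\bigr)=\deg_{\Phi'}(\eta|_{\Phi'}).
\]
\end{lemma}

\begin{proof}
\emph{Support and purity.} Each cone of $\Psi$ is a union of cones of $\Phi$, so $|\Phi'|=|\Psi|$. Let $\tau\in\Phi'$, and let $s\in\Psi$ be a $d$-dimensional cone containing $s(\tau)$. The finitely many cones of $\Phi$ inside $s$ cover it. The union of the $d$-dimensional ones is closed and dense in $s$, so it is $s$. A relative interior point of $\tau$ therefore lies in some $d$-dimensional $\sigma'\in\Phi'$, and the face $\tau\cap\sigma'$ of $\tau$ is all of $\tau$. So $\tau$ is a face of $\sigma'$.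

\emph{Lefschetz property.} Both $\Psi$ and $\Phi'$ are subfans of complete, projective, unimodular fans: $\Sigma_E\times\Sigma_E$ is the fan of the arrangement $\{x_a=x_b\}\cup\{y_a=y_b\}$. By Lemma~\ref{lem:convex} they carry strictly convex functions. Lemma~\ref{lem:product} and Theorem~\ref{thm:ADH} show that $\Phi'$ is Lefschetz.

\emph{The degree.} Let $w=\omega_M\times\omega_{N^*}$ on $X_E\times X_E$, of codimension $(n-\operatorname{rk}M)+\operatorname{rk}N=(2n-2)-d$, and let $\lambda(\eta)=\deg_\Phi(\eta\cdot\pi^*w)$ for $\eta\in A^d(\Phi)$. We claim that for a $d$-dimensional cone $\sigma'\in\Phi$, $\lambda(x_{\sigma'})$ is $1$ if $\sigma'\in\Phi'$ and $0$ otherwise. Let $s=s(\sigma')=\sigma_1\times\sigma_2$, so $\dim s\ge d$. If $\dim s>d$, then $\pi$ maps $V(\sigma')$ into the smaller-dimensional $V(s)$, so $\pi_*x_{\sigma'}=0$ and $\lambda(x_{\sigma'})=0$; also $s\notin\Psi$, so $\sigma'\notin\Phi'$. If $\dim s=d$, then $\sigma'$ and $s$ have the same span, $O(\sigma')\to O(s)$ is an isomorphism, and $\pi_*x_{\sigma'}=[V(\sigma_1)\times V(\sigma_2)]$. So $\lambda(x_{\sigma'})=\deg(\omega_Mx_{\sigma_1})\deg(\omega_{N^*}x_{\sigma_2})$,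 where a factor is $0$ if its degree is not $n-1$. By Lemma~\ref{lem:bergman} this is $1$ if $\sigma_1$ and $\sigma_2$ are maximal cones of $\Sigma_M$ and $\Sigma_{N^*}$, and $0$ otherwise. As $\dim s=d$, the first case occurs exactly when $s\in\Psi$. This proves the claim.

The kernel of $A^*(\Phi)\to A^*(\Phi')$ is generated by the $x_\tau$ with $\tau\notin\Phi'$. By Lemma~\ref{lem:rewrite}, its part in degree $d$ is spanned by classes $x_{\sigma'}$ with $\sigma'$ containing such a $\tau$, so that $\sigma'\notin\Phi'$. Hence $\lambda$ descends to a functional on $A^d(\Phi')$ with value $1$ on every maximal cone, and this functional is a degree map for $\Phi'$.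
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:B} and \ref{thm:A}]
Apply Lemma~\ref{lem:antidiag} with $u=\alpha^{k-1-c}\bar\alpha^{\,c}\omega_M$ and $v=\omega_{N^*}$, and then Lemma~\ref{lem:weight}. With Proposition~\ref{prop:degree} this gives
\begin{equation}\label{eq:final}
\gamma_c=\deg_{\Phi'}\Bigl(\prod_{i\in E_0}G_i\cdot(\pi_1^*\alpha)^{k-1-c}\,(\pi_1^*\bar\alpha)^{c}\Bigr)\qquad(0\le c\le k-1),
\end{equation}
a product of $(n-1)+(k-1)=d$ factors. The functions $G_i$, $\pi_1^*\alpha=\max_e(x_{e_0}-x_e)$ and $\pi_1^*\bar\alpha=\max_e(x_e-x_{e_0})$ are convex on $V\times V$ and linear on the cones of $\Phi$. Corollary~\ref{cor:logconcave} with $m=k-1$ gives the three inequalities of Theorem~\ref{thm:B}; the cases set aside at the end of Section~\ref{sec:degree} were settled there. The last assertion of Theorem~\ref{thm:B} is in Proposition~\ref{prop:reduction}, and Theorem~\ref{thm:A} follows as explained after that proposition.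
\end{proof}

\section{Sharpness, connectivity, and other factorizations}\label{sec:complements}

\begin{proof}[Proof of Proposition \ref{prop:complements}]
(i) In Example~\ref{ex:uniform} put $j=s+i-1$. Then
\[
\frac{b_i^2}{b_{i-1}b_{i+1}}=\frac{\binom{n-1}{j}^2}{\binom{n-1}{j-1}\binom{n-1}{j+1}}=\frac{(n-j)(j+1)}{j\,(n-1-j)}.
\]
Fix $k$ and $i$, and take $n=2j$ and $s=j-i+1$; for large $j$ we have $s\ge0$ and $s+k\le n$. The ratio is $(j+1)/(j-1)$, which tends to $1$.

(ii) The matroids $\hat M_j$ have $n+1\ge2$ elements, so by Crapo's theorem $\hat M_j$ is connected if and only if $\beta(\hat M_j)>0$. By Theorem~\ref{thm:A} the sequence has no internal zeros.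

(iii) Let $E=\{1,2,3\}\sqcup\{4,5\}$ and consider
\[
U_{4,5}\twoheadrightarrow U_{2,3}\oplus U_{1,2}\twoheadrightarrow U_{1,3}\oplus U_{1,2}\twoheadrightarrow U_{1,5},
\]
with ranks $4,3,2,1$. The flats of $U_{2,3}$ have sizes $0,1,3$ and those of $U_{1,2}$ have sizes $0,2$, so the flats of $U_{2,3}\oplus U_{1,2}$ have sizes $0,1,2,3,5$; all are flats of $U_{4,5}$, whose flats are $E$ and the sets of size at most $3$. The flats of $U_{1,3}\oplus U_{1,2}$ are $\emptyset,\{1,2,3\},\{4,5\},E$, which are flats of $U_{2,3}\oplus U_{1,2}$, and those of $U_{1,5}$ are $\emptyset$ and $E$. So all three steps are elementary quotients, and by \eqref{eq:beta} the beta invariant attached to a step is the sum of the beta invariants of its two ends. A direct sum $Q_1\oplus Q_2$ on nonempty sets has $\beta=0$, since $r_{Q_1}(X_1)+r_{Q_2}(X_2)$ is a sum of two terms each independent of one of $X_1,X_2$, and the alternating sum over that variable vanishes. For $U_{1,5}$ the rank is $1$ on nonempty sets, so $\beta=-\sum_{X\ne\emptyset}(-1)^{|X|}=1$. For $U_{4,5}$ the rank is $|X|$ except that $r(E)=|E|-1$, and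 $\sum_X(-1)^{|X|}|X|=0$, so $\beta=-(-1)^5=1$. The sequence is $1,0,1$, which is not log-concave.
\end{proof}

For comparison, the Higgs factorization of $U_{4,5}\twoheadrightarrow U_{1,5}$ gives $4,6,4$ by Example~\ref{ex:uniform}. The proof shows where the Higgs property enters. For a general factorization, \eqref{eq:beta} involves the functions $r_{M_{j-1}}-r_{M_j}$, which depend on the choice of the intermediate matroids. For the Higgs factorization they are the indicator functions of the superlevel sets $\{h\ge i\}$ of one function, and this places all the beta invariants in the single family \eqref{eq:final}, where only the exponents of two convex functions vary.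

\begin{thebibliography}{9}

\bibitem{AHK}
Adiprasito, Huh, and Katz, Ann. of Math. \textbf{188} (2018).

\bibitem{BIRS}
\emph{Algebraic Aspects of Matroid Theory 23w5149},
\texttt{http://www.birs.ca/workshops/2023/23w5149/report23w5149.pdf}.

\bibitem{ADH}
Ardila, Denham, and Huh, \emph{Lagrangian geometry of matroids}, J. AMS \textbf{36} (2023).

\bibitem{Bil}
Billera (1989).

\bibitem{Br}
Brion (1996).

\end{thebibliography}
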